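# The pluricomplex Green function when the pole tends to the boundary

## 1. Poles near the boundary of a plane domain

Start with the unit disc $\mathbb D=\{|s|<1\}$ and put a logarithmic pole at $a\in\mathbb D$. The Green function is $\log|m_a(z)|$ with $m_a(z)=\frac{a-z}{1-\bar a z}$, and
$$1-|m_a(z)|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\bar a z|^2}.\tag{1}$$
If $|z|\le\rho<1$, the right side is at most $(1-|a|^2)/(1-\rho)^2$. So $\log|m_a|\to0$ uniformly on $\{|z|\le\rho\}$ as $|a|\to1$: when the pole goes to the boundary, the Green function disappears from every compact set. The talk is about whether this survives in several variables.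

**Background on plurisubharmonic functions.** A function with values in $[-\infty,\infty)$ is plurisubharmonic (psh) if it is upper semicontinuous, not identically $-\infty$ on any component of its domain, and on each complex line is subharmonic or $\equiv-\infty$. I use the following textbook facts.

* Being psh is a local property and is invariant under holomorphic changes of coordinates. Sums and finite maxima of psh functions are psh, $\log|F|$ is psh for holomorphic $F\not\equiv0$, and if $\log t$ is psh then so is $t$. A psh function composed with a holomorphic map from $\mathbb D$ is subharmonic or $\equiv-\infty$.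
* Maximum principle: a subharmonic function on a bounded open set in $\mathbb C$ whose $\limsup$ is $\le0$ at every boundary point is $\le0$.
* Removable singularities: a function subharmonic on a punctured disc and bounded above near the puncture extends to a subharmonic function.
* A continuous function with nonnegative distributional Laplacian is subharmonic, and a locally uniform limit of continuous subharmonic functions is subharmonic.

$PSH^-(\Omega)$ denotes the negative psh functions on $\Omega$. Allowing the value $0$ changes nothing for the Green functions below: by the maximum principle a psh function $\le0$ on a domain is either $<0$ everywhere or $\equiv0$, and $0$ has no pole.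

**Definition (hyperconvex).** A bounded domain $\Omega\subset\mathbb C^n$ is hyperconvex if there is $u\in PSH^-(\Omega)$, $u<0$, with $u(z)\to0$ uniformly as $z\to\partial\Omega$. Such a $u$ is called an exhaustion function.

The unit ball is hyperconvex, with $u=|z|^2-1$. The punctured disc $\mathbb D\setminus\{0\}$ is not. A negative subharmonic $u$ with $u\to0$ at $0$ would extend across $0$ with value $0$ there, an interior maximum, so $u\equiv0$, contrary to $u<0$.

**Definition (Green function).** For $w\in\Omega$,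
$$G_\Omega(\cdot,w)=G_w=\sup\{v\in PSH^-(\Omega):\ v\le\log|\cdot-w|+C\text{ near }w\text{ for some constant }C\}.$$
The functions $v$ admitted here are called competitors for $G_w$. In particular $\log(|\cdot-w|/\operatorname{diam}\Omega)$ is a competitor.

The following facts are taken as known; the first two are due to Demailly. One has $(dd^cG_w)^n=(2\pi)^n\delta_w$ (we shall not use it). If $\Omega$ is hyperconvex, $G_\Omega$ is continuous on $\overline\Omega\times\Omega$ away from the diagonal and vanishes on $\partial\Omega\times\Omega$. And for bounded hyperconvex $\Omega$ and every $p<\infty$, $G_w\to0$ in $L^p(\Omega)$ as $w\to\partial\Omega$.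

The problem, posed in "Bergman Kernel And Pluripotential Theory" (http://gamma.im.uj.edu.pl/%7eblocki/publ/phong.pdf), is this: if $\Omega$ is bounded and hyperconvex, does $G_w\to0$ locally uniformly in $\Omega$ as $w\to\partial\Omega$?

**Proposition 1.** For $n=1$ the answer is yes for every bounded hyperconvex domain.

*Proof.* **Step 1: a formula for $G$.** The exhaustion function $u$ is a barrier at every boundary point, so by the classical theory the Dirichlet problem on $\Omega$ is solvable for all continuous boundary data. Let $\omega_z$ be the harmonic measure on $\partial\Omega$: the solution with data $\chi$ is $z\mapsto\int\chi\,d\omega_z$. I claim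
$$G_\Omega(z,w)=\log|z-w|-\int_{\partial\Omega}\log|\zeta-w|\,d\omega_z(\zeta).\tag{2}$$
Call the right side $k(z)$, for fixed $w$. It is subharmonic and tends to $0$ at $\partial\Omega$, so $k\le0$; near $w$ it is $\log|z-w|$ plus a bounded function. So $k$ is a competitor and $k\le G_w$. Conversely, if $v$ is a competitor, $v-k$ is subharmonic off $w$, bounded above near $w$, and has $\limsup\le0$ at $\partial\Omega$. It extends across $w$, and the maximum principle gives $v\le k$.

**Step 2: symmetry.** The purpose is to let us exchange the pole and the variable. Fix $z$ and regard (2) as a function of $w$. The integral is harmonic in $w\in\Omega$, so $w\mapsto G_\Omega(z,w)$ is subharmonic, it is $\le0$, and near $z$ it is $\log|w-z|$ plus a bounded function. It is therefore a competitor for the Green function with pole $z$: $G_\Omega(z,w)\le G_\Omega(w,z)$. Exchanging the letters gives equality.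

**Step 3: conclusion.** Let $K\subset\Omega$ be compact and $V\Subset\Omega$ an open neighborhood of $K$. The function $(w,z)\mapsto G_\Omega(w,z)$ is continuous on the compact set $(\overline\Omega\setminus V)\times K$ and vanishes on $\partial\Omega\times K$. By uniform continuity $\sup_{z\in K}|G_\Omega(z,w)|=\sup_{z\in K}|G_\Omega(w,z)|\to0$ as $w\to\partial\Omega$. $\square$

What changes in $\mathbb C^n$? Step 3 works in every dimension if symmetry holds: what is always true is that $G_\Omega(w,z)\to0$ when the *variable* $w$ goes to the boundary and the pole $z$ stays in a compact set. Step 2 used harmonicity in the pole, which has no counterpart in the definition for $n\ge2$. So what is left?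

## 2. What $L^p$ convergence does not give, and what holomorphic discs give

**The polydisc.** In $\mathbb D^n$ the convergence holds. The function $\max_k\log|m_{w_k}(z_k)|$ is a competitor for $G_w$, so $0\ge G_w(z)\ge\log|m_{w_k}(z_k)|$ for every $k$. If $w\to\partial\mathbb D^n$, choose $k$ with $|w_k|$ largest; then $|w_k|\to1$ and (1) gives uniform convergence on compact sets.

**Trying to use the $L^p$ statement.** We know $G_w\to0$ in $L^p$. For psh functions the sub-mean value property turns $L^1$ bounds into pointwise *upper* bounds. Here the upper bound $G_w\le0$ is free and we need a *lower* bound, and that does not follow. In $\mathbb D$ the functions $g_j=\frac1j\log\max(|z|,e^{-j})$ are negative and subharmonic, and $\int|g_j|^p\le j^{-p}\int(\log\frac1{|z|})^p\to0$, yet $g_j(0)=-1$ for all $j$.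

So we ask which mechanism could force $G_w$ to be very negative at a fixed point. An upper bound for a supremum over all competitors comes from holomorphic discs.

**Lemma 2.** Let $\Omega$ be a bounded domain, $\varphi:\mathbb D\to\Omega$ holomorphic, $a\in\mathbb D$, $\varphi(a)=w$, with $|\varphi(\zeta)-w|\le C'|\zeta-a|^N$ near $a$. Then $G_\Omega(\varphi(\zeta),w)\le N\log|m_a(\zeta)|$ for all $\zeta\in\mathbb D$.

*Proof.* Let $g$ be a competitor for $G_w$. If $g\circ\varphi\equiv-\infty$, the bound is trivial for $g$. Otherwise $g\circ\varphi$ is subharmonic and $\le0$ on $\mathbb D$, and near $a$ it is $\le N\log|\zeta-a|+C''$. So $g\circ\varphi-N\log|m_a|$ is subharmonic on $\mathbb D\setminus\{a\}$ and bounded above near $a$, hence extends subharmonically to $\mathbb D$. Its $\limsup$ at $\partial\mathbb D$ is $\le0$ because $|m_a|\to1$ there. By the maximum principle it is $\le0$. Take the supremum over $g$. $\square$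

At $\zeta=0$ the bound is $N\log|a|$. To disprove convergence we look for discs $\Phi_j:\mathbb D\to\Omega$ with $\Phi_j(0)\to Z_0\in\Omega$ and $\Phi_j(a_j)=W_j\to\partial\Omega$. The first thing to try is $N=1$ with $a_j$ fixed. Hyperconvexity forbids it.

**Lemma 3.** Let $u$ be an exhaustion function of the bounded hyperconvex domain $\Omega$, and let $\Phi_j:\mathbb D\to\Omega$ be holomorphic with $\Phi_j(0)\to Z_0\in\Omega$ and $\Phi_j(a_j)=W_j\to\partial\Omega$. Then there is $c>0$ with $u(W_j)\le-c\log\frac1{|a_j|}$ for large $j$. In particular $|a_j|\to1$.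

*Proof.* The $\Phi_j$ are uniformly bounded, so by the Cauchy estimates they are Lipschitz on $\{|\zeta|\le\frac12\}$ with a common constant. Hence there are a closed ball $Q\subset\Omega$ around $Z_0$ and $\epsilon\in(0,\frac12)$ with $\Phi_j(\{|\zeta|\le\epsilon\})\subset Q$ for large $j$. As $u$ is upper semicontinuous and negative, $\max_Qu=-c_1<0$. On the annulus $\epsilon<|\zeta|<1$ consider $u\circ\Phi_j-c_1\frac{\log|\zeta|}{\log(1/\epsilon)}$. At $|\zeta|=\epsilon$ its $\limsup$ is at most $-c_1+c_1=0$, and at $|\zeta|=1$ at most $0$. The maximum principle gives $u(\Phi_j(\zeta))\le-c_1\frac{\log(1/|\zeta|)}{\log(1/\epsilon)}$ for $\epsilon<|\zeta|<1$. Since $W_j\notin Q$ for large $j$, $|a_j|>\epsilon$, and we may put $\zeta=a_j$. Finally $u(W_j)\to0$ forces $|a_j|\to1$. $\square$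

So with bounded multiplicity $N$ the bound $N\log|a_j|$ tends to $0$ and gives nothing. The multiplicity must go to infinity, at least like $1/(1-|a_j|)$. The simplest choice is multiplicity $N$ at $b=1-\frac1N$, for which
$$N\log\big(1-\tfrac1N\big)\le-1.\tag{3}$$

The multiplicity must also be genuine. Put $B(\zeta)=\frac{b-\zeta}{1-b\zeta}$ and $h_N=B^N$. A disc such as $\zeta\mapsto(h_N(\zeta),0)$ has an $N$-fold zero at $b$, but it factors as $\psi\circ h_N$ with $\psi(\zeta)=(\zeta,0)$. Suppose more generally that $\Phi_j=\psi_j\circ h_{N_j}$ with $N_j\to\infty$, $\psi_j:\mathbb D\to\Omega$ holomorphic, and $\psi_j(0)=W_j$. Then $\psi_j$ takes the value $\Phi_j(0)$ at $(1-\frac1{N_j})^{N_j}\to e^{-1}$. Precomposing $\psi_j$ with the automorphism $m_a$, $a=(1-\frac1{N_j})^{N_j}$, gives discs with value $\Phi_j(0)$ at $0$ and $W_j$ at $a\to e^{-1}$, which Lemma 3 excludes.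

A disc that does not factor in this way is
$$\varphi_N(\zeta)=h_N(\zeta)\,(1,\zeta)\in\mathbb C^2 .\tag{4}$$
It vanishes to order $N$ at $b$ and is injective off $b$, since $\zeta$ is the quotient of the two coordinates. From $1-B(s)=\frac{(1-b)(1+s)}{1-bs}$ we get
$$B(s)=1-\frac1N\,\frac{1+s}{1-bs},\qquad\text{so}\qquad h_N\to h_0:=\exp\Big(-\frac{1+s}{1-s}\Big)\ \text{ locally uniformly on }\mathbb D.\tag{5}$$
The limit $h_0$ has no zeros: the $N$-fold zero has escaped through the boundary point $1$ of $\mathbb D$. The limit disc $h_0(\zeta)(1,\zeta)$ avoids the origin and tends to it as $\zeta\to1$ along the real axis. So there is room for the origin, the common pole of the $\varphi_N$, to be a *boundary* point of a domain around the limit disc. The work is to build such domains, with exhaustion functions, for all $N$ in a uniform way.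

## 3. Failure in every dimension $n\ge3$

**Theorem 4.** There are a bounded hyperconvex domain $\Omega\subset\mathbb C^3$, points $W_j\in\Omega$ with $W_j\to\partial\Omega$, and points $Z_j\to Z_0\in\Omega$, with $G_\Omega(Z_j,W_j)\le-1$ for all large $j$. Hence $G_{W_j}\not\to0$ uniformly on compact neighborhoods of $Z_0$.

**Theorem 5.**
(a) For $n=1$ the convergence holds for every bounded hyperconvex domain. For every $n\ge3$ it fails for some bounded hyperconvex domain.
(b) In Theorem 4 there are holomorphic maps $\Phi_j:\mathbb D\to\Omega$ ($j$ large) converging locally uniformly to a map $\Phi_0:\mathbb D\to\Omega$, such that for all large $j$ and all $\zeta\in\mathbb D$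
$$\log\frac{|\Phi_j(\zeta)-W_j|}{\operatorname{diam}\Omega}\le G_\Omega(\Phi_j(\zeta),W_j)\le\log|\Phi_j(\zeta)-W_j| .$$
The lower bound is the trivial one, valid in every bounded domain, so on these discs the failure is as bad as possible up to an additive constant. Moreover $\limsup_jG_\Omega(\Phi_j(\zeta),W_j)\le-\frac{1-|\zeta|^2}{|1-\zeta|^2}$, so for every $m$ there is a compact $K_m\subset\Omega$ with $\limsup_j\inf_{K_m}G_{W_j}\le-m$.
(c) $G_\Omega(W_j,Z_j)\to0$ although $G_\Omega(Z_j,W_j)\le-1$ for all large $j$.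

Part (c) shows that in our domain it is exactly the symmetry of Proposition 1 that breaks. No claim is made about individual domains in $\mathbb C^2$; see the remark at the end.

The proof has two parts. The first is the following statement in $\mathbb C^2$, with coordinates $(x,y)$.

**Proposition 6.** There are continuous functions $U_0\ge-1$ and $U_N$ ($N\ge100$) from $\mathbb C^2$ to $(-\infty,0]$, such that, with $D_N=\{U_N<0\}$ for $N=0$ and $N\ge100$:

1. $D_N\subset\{|x|<2,\ |y|<2\}$, and $U_N$ is psh on $D_N$ (also for $N=0$);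
2. $U_0(0)=0$ and $U_0\big(h_0(\zeta),\zeta h_0(\zeta)\big)=|\zeta|^2-1$ for $\zeta\in\mathbb D$;
3. $\varphi_N(\mathbb D)\subset D_N$, $\varphi_N(1-\frac1N)=0$ and $U_N(0)=-45/N$ for $N\ge 100$;
4. $\sup_{\mathbb C^2}|U_N-U_0|\to0$ as $N\to\infty$.

The size of $U_N(0)$ is natural: Lemma 3 says that with $a_j=1-\frac1{N_j}$ an exhaustion function can be no closer to $0$ at the pole than a constant times $1/N_j$. The second part (Section 7) inserts a sequence of the $D_N$ as slices of one domain in $\mathbb C^3$.

## 4. The limit tube $D_0$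

For $x\ne0$ put $s=y/x$. The map $(x,y)\mapsto(x,s)$ is biholomorphic from $\{x\ne0\}$ onto its image, and in the coordinates $(x,s)$ the limit disc is the graph $x=h_0(s)$. Take a tube around this graph whose radius shrinks at $\partial\mathbb D$:
$$D_0=\Big\{x\ne0,\ s\in\mathbb D,\ |s|^2-1+4\Big|\frac x{h_0(s)}-1\Big|^2<0\Big\}.$$
Let $U_0$ be the displayed function on $D_0$, and $U_0=0$ elsewhere. On the open set $D_0$ it is continuous and psh (a constant plus a sum of squared moduli of holomorphic functions), and $-1\le U_0<0$. On $D_0$ we have $|x/h_0-1|<\frac12$ and $0<|h_0|<1$, so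
$$\tfrac12|h_0(s)|<|x|<\tfrac32,\qquad|y|<|x|.\tag{6}$$
This gives item 1 for $N=0$. Item 2 is immediate: the origin has $x=0$, and on the limit disc $s=\zeta$, $x/h_0=1$.

*$U_0$ is continuous on $\mathbb C^2$.* Only points $p\notin D_0$ need attention. If continuity failed at $p=(x,y)$, there would be $p_k\in D_0$, $p_k\to p$, $U_0(p_k)\le-\eta<0$. I show that then $p\in D_0$, a contradiction. We have $|s_k|^2\le1-\eta$, so for a subsequence $s_k\to s_\infty\in\mathbb D$. Since $|x_k|>\frac12|h_0(s_k)|\to\frac12|h_0(s_\infty)|>0$, we get $x\ne0$ and $y/x=s_\infty$. By continuity the displayed function is $\le-\eta$ at $p$, so $p\in D_0$.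

## 5. The domains $D_N$: a tube glued to a neighborhood of a cusp

Fix $N\ge100$ and write $b=1-\frac1N$, $B(s)=\frac{b-s}{1-bs}$, $h=h_N=B^N$.

**Why the same formula fails for $h_N$.** Replacing $h_0$ by $h_N$ in the definition of $D_0$ loses the pole: at $s=b$ we have $h_N=0$ and $x/h_N$ is undefined. This is not an accident of the formula. In $(x,s)$ the origin of $\mathbb C^2$ is blown up to the line $x=0$; a neighborhood of the origin contains points of every slope $s$, while the tube contains, near the origin, only slopes near $b$. So near the origin we need a function of $(x,y)$ that does not see $s$. The image of $\varphi_N$ is cut out by a polynomial: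
$$P(x,y)=x(x-by)^N-(bx-y)^N,\qquad P=x^N(1-bs)^N\,(x-h(s))\quad(x\ne0,\ s\in\mathbb D).\tag{7}$$
(Insert $y=sx$.) For $N=2$ this would be $x(x-by)^2-(bx-y)^2$, a cusp. In general, on $\varphi_N$ we have $x=h$ and $bx-y=(b-\zeta)h$, which vanish at $b$ to orders $N$ and $N+1$.

The plan: away from the origin use $\alpha=v(s)+|x-h|^2e^{2R(s)}$; near the origin use $\beta=-\delta+e^{2M}|P|^2$; glue them by a maximum. For the gluing, $v$ must cross the level $-\delta$ in the right direction as $s$ approaches $b$, and the two squared terms must nearly coincide where both functions are in use. For item 4 of Proposition 6, $e^{R}$ must equal $2/|h|$ away from $\partial\mathbb D$, as in $D_0$. Constants: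
$$\kappa=\tfrac{12}N,\quad\delta=\tfrac{45}N,\quad\tau_0=\tfrac1{8N^2},\quad r=\tfrac12e^{-4N}.$$

**Step 1: the profile $v$.** The aim is a function of $s$ close to $|s|^2-1$ that crosses the level $-\delta$ between the circles $|B|=e^{-3}$ and $|B|=e^{-4}$. First we locate these circles. $B$ is an involution of $\mathbb D$, so with $\omega=B(s)$ formula (1) gives
$$1-|s|^2=\frac{(1-b^2)(1-|\omega|^2)}{|1-b\omega|^2}\le\frac2N\cdot\frac{1+|\omega|}{1-|\omega|},$$
using $1-b^2\le\frac2N$ and $|1-b\omega|\ge1-|\omega|$. For $|\omega|\le e^{-1}$ the last quotient is less than $3$. Hence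
$$|B(s)|\le e^{-1}\ \Longrightarrow\ 1-|s|^2\le\tfrac6N.\tag{8}$$
Let $v(s)=|s|^2-1+\kappa\log|B(s)|$. It is negative and subharmonic on $\mathbb D$, continuous off $b$, and tends to $0$ at $\partial\mathbb D$. From (8) and $|s|^2-1<0$:

* (9a) $|B|=e^{-1}\Rightarrow v\ge-\frac{18}N$, and $|B|\le e^{-2}\Rightarrow v\le-\frac{24}N$.
* (9b) $e^{-3}\le|B|\le e^{-1}\Rightarrow v\ge-\frac{6+36}N=-\delta+\frac3N$.
* (9c) $|B|\le e^{-4}\Rightarrow v\le-\frac{48}N=-\delta-\frac3N$.
* (9d) $|B|\ge e^{-5}\Rightarrow v\ge-1-5\kappa\ge-2$ (here $N\ge100$ is used).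

Also put $f=v+\frac{21}N$. By (9a), $f\ge\frac3N$ on $|B|=e^{-1}$ and $f<0$ on $|B|\le e^{-2}$.

**Step 2: the size of $P$ in the coordinates $(x,s)$.** The aim is to know which weight $e^{2R}$ matches $e^{2M}|P|^2$. Let
$$H(s)=N\log|h(s)|+N\log|1-bs| .$$
It is subharmonic on $\mathbb D$, finite and continuous off $b$; $e^H=|h|^N|1-bs|^N$ is continuous; and $H\le N\log2$. By (7), for $s\neq b$, $|P|=|x/h|^N\,e^{H}\,|x-h|$. So near $x=h$ the matching weight is $R=H+M$.

**Step 3: the choice of $M$.** A large $M$ pins the sublevel sets close to the curve $x=h(s)$. Choose $M>0$ so large that: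

* (M1) $\sqrt2\,e^{-M-H}/|h|\le\tau_0/2$ on the compact set $\{e^{-5}\le|B|\le e^{-1}\}$. Then there $e^{H+M}\ge2\sqrt2/(\tau_0|h|)>2/|h|$, that is, $H+M>\log2-\log|h|$.
* (M2) If $\max(|x|,|y|)=r$ and $|P(x,y)|\le e^{-M}$, then $x\ne0$, $s\in\mathbb D$, $e^{-5}<|B(s)|<e^{-4}$ and $|x/h(s)-1|<\tau_0$.

(M1) is possible since $H$ is continuous and $h\ne0$ on that compact set. For (M2), let $S=\{\max(|x|,|y|)=r\}$, compact, and let $T\subset S$ be the set where the conclusion of (M2) holds. $T$ is relatively open in $S$: $x\ne0$ is an open condition, $s$ is continuous where $x\ne0$, and the other conditions are strict inequalities between functions continuous on $\{s\in\mathbb D,\ B(s)\ne0\}$. I claim $\{P=0\}\cap S\subset T$. Then $|P|$ has a positive lower bound on the compact set $S\setminus T$ (or this set is empty), and it suffices that $e^{-M}$ is smaller than this bound.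

Let $P=0$ at a point of $S$. If $x=0$, then $P=-(-y)^N=0$ gives $y=0$, excluded on $S$. So $x\ne0$, and dividing $P$ by $x^N$ gives $x(1-bs)^N=(b-s)^N$ with $s=y/x\in\mathbb C$. Here $1-bs\ne0$: otherwise $s=1/b$ and $b-s=b-1/b\ne0$, contradicting the equation. So $x=B(s)^N$, and $|x|\le r<1$ gives $|B(s)|<1$; as $B$ is a Möbius involution preserving $\mathbb D$, $s=B(B(s))\in\mathbb D$. Hence $|y|=|s||x|<|x|$, so $|x|=r$ and $|B|=r^{1/N}=2^{-1/N}e^{-4}\in(e^{-5},e^{-4})$, and $x/h=1$. The point lies in $T$.

**Step 4: the weight $R$.** We need one subharmonic $R$ that equals $\log2-\log|h|$ when $s$ is away from $\partial\mathbb D$ and $H+M$ when $s$ is close to $b$. The function $f$, which is positive on $|B|=e^{-1}$ and negative on both sides further away, does the switching. Put $C=N(N+M)$ and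
$$R=\begin{cases}\max\big(\log2-\log|h|,\ H+M+Cf\big),&|B|\ge e^{-1},\\ H+M+C\max(f,0),&|B|<e^{-1}.\end{cases}$$
By (9a), (M1) and continuity, $f>0$ and $H+M>\log2-\log|h|$ hold in a neighborhood of the compact circle $|B|=e^{-1}$. So there $R=H+M+Cf$ on both sides, and the two formulas fit together. Since $\log|h|$ is harmonic off $b$ and $H,f$ are subharmonic, $R$ is subharmonic on $\mathbb D$. Since $e^H$ and $\max(f,0)$ are continuous on $\mathbb D$ (near $b$, $f<0$) and $f,H,\log|h|$ are continuous off $b$, $e^R$ is continuous on $\mathbb D$. Moreover: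

* (10a) $R\ge\log2-\log|h|$ if $|B|\ge e^{-1}$.
* (10b) $R\ge H+M$ if $|B|\le e^{-1}$, with equality if $|B|\le e^{-2}$.
* (10c) $R=\log2-\log|h|$ if $|s|^2\le1-\frac{22}N$.

For (10b) on the circle $|B|=e^{-1}$ use $R=H+M+Cf$ with $f>0$; the equality holds because $f<0$ on $|B|\le e^{-2}$. For (10c): by (8), $|B|>e^{-1}$; also $f\le|s|^2-1+\frac{21}N\le-\frac1N$, so
$$H+M+Cf\le N\log2+M-(N+M)<0\le\log2-\log|h|.$$

**Step 5: the functions $\alpha,\beta$ and two comparisons.** On $\{x\ne0,\ s\in\mathbb D,\ s\ne b\}$ let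
$$\alpha=v(s)+t,\qquad t=|x-h(s)|^2e^{2R(s)},$$
and on $\mathbb C^2$ let $\beta=-\delta+e^{2M}|P|^2$. Both are continuous. Both are psh: $\log t=2\log|x-h(s)|+2R(s)$ is psh in $(x,s)$, hence so is $t$. By Step 2 and the equality in (10b),
$$e^{2M}|P|^2=|x/h|^{2N}\,t\qquad\text{if }x\ne0,\ s\in\mathbb D,\ 0<|B|\le e^{-2}.\tag{11}$$

The first comparison says that $\alpha\le0$ forces $x$ to be close to $h$.

**(12)** *Let $x\ne0$, $s\in\mathbb D$, $|B|\ge e^{-5}$ and $\alpha\le0$. Then $t\le2$. If $|B|\ge e^{-1}$, then $|x/h-1|\le\frac1{\sqrt2}<\frac34$. If $|B|\le e^{-1}$, then $|x/h-1|\le\tau_0/2$. In particular $|x|\ge\frac14|h|$.*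

Proof. By (9d), $t\le-v\le2$, so $|x/h-1|=\sqrt t\,e^{-R}/|h|\le\sqrt2\,e^{-R}/|h|$. If $|B|\ge e^{-1}$, (10a) gives $e^{-R}\le|h|/2$. If $|B|\le e^{-1}$, (10b) gives $e^{-R}\le e^{-H-M}$, and (M1) applies.

The second comparison decides which of $\alpha,\beta$ is larger.

**(13)** *Let $x\ne0$, $s\in\mathbb D$, $e^{-5}\le|B|\le e^{-2}$, $|x/h-1|\le\tau_0$, and suppose $\alpha\le0$ or $\beta\le0$. Then $\alpha>\beta$ if $|B|\ge e^{-3}$, and $\alpha<\beta$ if $|B|\le e^{-4}$.*

Proof. First, $t\le2$. If $\alpha\le0$ this is (12). If $\beta\le0$, then $t|x/h|^{2N}\le\delta$ by (11), and $|x/h|^{2N}\ge(1-\tau_0)^{2N}\ge1-2N\tau_0\ge\frac12$, so $t\le2\delta\le2$. Next, by (11), $\alpha-\beta=v+\delta+t\,(1-|x/h|^{2N})$. Since $1-2N\tau_0\le|x/h|^{2N}\le(1+\tau_0)^{2N}\le e^{2N\tau_0}$ and $\theta\le e^\theta-1\le2\theta$ for $0\le\theta\le1$,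
$$|(\alpha-\beta)-(v+\delta)|=t\,\big|1-|x/h|^{2N}\big|\le2(e^{2N\tau_0}-1)\le8N\tau_0=\tfrac1N .$$
By (9b), $v+\delta\ge\frac3N$ if $|B|\ge e^{-3}$; by (9c), $v+\delta\le-\frac3N$ if $|B|\le e^{-4}$. The claim follows.

**Step 6: gluing.** The aim is to define $D_N$ and $U_N$. Let $D_N=O_2\cup O_{23}\cup O_3$ with the open sets
$$\begin{aligned}O_2&=\{x\ne0,\ s\in\mathbb D,\ |B|>e^{-3},\ \alpha<0\},\\O_{23}&=\{x\ne0,\ s\in\mathbb D,\ e^{-5}<|B|<e^{-2},\ |x/h-1|<\tau_0,\ \max(\alpha,\beta)<0\},\\O_3&=\{\max(|x|,|y|)<r,\ \beta<0\},\end{aligned}$$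
and let $U_N=\alpha$, $\max(\alpha,\beta)$, $\beta$ on $O_2$, $O_{23}$, $O_3$ respectively, and $U_N=0$ off $D_N$. The definitions agree on overlaps:

* On $O_2\cap O_{23}$, $|B|>e^{-3}$ and (13) give $\max(\alpha,\beta)=\alpha$.
* On $O_{23}\cap O_3$, $|h|\le|x|/(1-\tau_0)<r/(1-\tau_0)<2r=e^{-4N}$. So $|B|<e^{-4}$, and (13) gives $\max(\alpha,\beta)=\beta$.
* On $O_2$, (12) gives $|x|\ge\frac14|h|>\frac14e^{-3N}>r$, so $O_2\cap O_3=\emptyset$.

Hence $U_N$ is negative, continuous and psh on the open set $D_N$, and $D_N=\{U_N<0\}$. On $O_2$ and $O_{23}$ we have $|x|\le\frac74|h|<2$ and $|y|<|x|$; on $O_3$ both coordinates are below $r<1$. So $D_N\subset\{|x|<2,|y|<2\}$, which is item 1.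

**Step 7: $U_N$ is continuous on $\mathbb C^2$.** This is what will make it an exhaustion. As for $U_0$, it suffices to show: if $p_k\in D_N$, $p_k\to p=(x,y)$ and $U_N(p_k)\le-\eta<0$, then $p\in D_N$. Pass to a subsequence lying in one of the three sets.

*All $p_k\in O_2$.* Then $v(s_k)\le\alpha(p_k)\le-\eta$, and $v\to0$ at $\partial\mathbb D$, so we may assume $s_k\to s_\infty\in\mathbb D$ with $|B(s_\infty)|\ge e^{-3}$. Since $|x_k|\ge\frac14|h(s_k)|$ by (12), we have $x\ne0$ and $s=y/x=s_\infty$; by continuity $\alpha(p)\le-\eta$. If $|B(s)|>e^{-3}$, then $p\in O_2$. If $|B(s)|=e^{-3}$, then $|x/h-1|\le\tau_0/2$ by (12) and $\beta(p)<\alpha(p)<0$ by (13), so $p\in O_{23}$.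

*All $p_k\in O_{23}$.* We may assume $s_k\to s_\infty$ with $e^{-5}\le|B(s_\infty)|\le e^{-2}$. As before $x\ne0$, $s=s_\infty$, $\alpha(p)\le-\eta$, $\beta(p)\le-\eta$, and $|x/h-1|\le\tau_0/2$ by (12). If $e^{-5}<|B|<e^{-2}$, then $p\in O_{23}$. If $|B|=e^{-2}$, then $p\in O_2$. If $|B|=e^{-5}$, then $|y|<|x|\le(1+\tau_0)e^{-5N}<r$, so $p\in O_3$.

*All $p_k\in O_3$.* Then $\beta(p)\le-\eta$ and $\max(|x|,|y|)\le r$. If $\max(|x|,|y|)<r$, then $p\in O_3$. If $\max(|x|,|y|)=r$, then $e^{2M}|P(p)|^2<\delta\le1$, so (M2) applies at $p$. Its conclusion together with (13) gives $\alpha(p)<\beta(p)<0$, so $p\in O_{23}$.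

**Step 8: the disc lies in $D_N$.** Clearly $\varphi_N(b)=0$. For $\zeta\ne b$ the point $\varphi_N(\zeta)$ has $x=h(\zeta)\ne0$, $s=\zeta$, so $t=0$, $P=0$, $\alpha=v(\zeta)<0$, $\beta=-\delta<0$. Hence $\varphi_N(\zeta)\in O_2$ if $|B(\zeta)|>e^{-3}$, and $\varphi_N(\zeta)\in O_{23}$ if $e^{-5}<|B(\zeta)|<e^{-2}$. If $|B(\zeta)|\le e^{-5}$ (including $\zeta=b$, where also $P=0$), then $|\zeta h|\le|h|\le e^{-5N}<r$ and $\beta=-\delta<0$, so $\varphi_N(\zeta)\in O_3$. At the origin, $U_N(0)=\beta(0)=-\delta=-45/N$. This is item 3.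

## 6. Uniform convergence $U_N\to U_0$

This section proves item 4 of Proposition 6. Let $0<\varepsilon<1$, $\rho^2=1-\varepsilon/2$, and let $N$ be large. Away from $\partial\mathbb D$ in the variable $s$ the two functions have nearly the same formula; all other points have values near $0$.

**Step 1: points with $x\ne0$, $|s|\le\rho$.** For large $N$ we have $|s|^2\le1-\frac{22}N$. So $|B|>e^{-1}$ by (8), the point is not in $O_{23}$, and by (10c)
$$\alpha=|s|^2-1+\kappa\log|B|+4|x/h_N-1|^2 .$$
Let $m=\min_{|s|\le\rho}|h_0|>0$. By (5), for large $N$, $|h_N|\ge m/2$ on $|s|\le\rho$; also $r<m/8$.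

If $|x|<r$: then $U_0=0$, since on $D_0$ we have $|x|>\frac12|h_0|\ge m/2$. The point is not in $O_2$, where $|x|\ge\frac14|h_N|\ge m/8$. So either it is in $O_3$ or $U_N=0$; in both cases $-\delta\le U_N\le0$.

If $|x|\ge r$: the point is not in $O_3$, and it is in $O_2$ exactly when $\alpha<0$. So $U_N=\min(\alpha,0)$, and likewise $U_0=\min(|s|^2-1+4|x/h_0-1|^2,0)$. If $|x|\ge2$ both vanish. If $|x|<2$, then since $|\log|B||\le1$ the difference is at most
$$\kappa+4\,\big||x/h_N-1|^2-|x/h_0-1|^2\big|,$$
which tends to $0$ uniformly, because $h_N\to h_0$ uniformly on $|s|\le\rho$ and $|h_N|,|h_0|\ge m/2$ there.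

**Step 2: all other points** ($x=0$, or $x\ne0$ and $|s|>\rho$). Here $U_0\ge-\varepsilon/2$: on $D_0$, $U_0\ge|s|^2-1$, and elsewhere $U_0=0$. On $O_2$, $U_N=\alpha\ge v\ge-\frac\varepsilon2-3\kappa$. On $O_{23}$, $U_N\ge\alpha\ge v\ge-\frac6N-5\kappa$ by (8). On $O_3$, $U_N\ge-\delta$. Both functions are $\le0$, so $|U_N-U_0|\le\varepsilon$ for large $N$.

This completes the proof of Proposition 6. $\square$

## 7. The $D_{N_j}$ as slices of a domain in $\mathbb C^3$

Let $\lambda\in\mathbb C$ be a third coordinate and $\lambda_j=2^{-j}$, $j\ge1$. We want a function $U(\xi,\lambda)$, $\xi\in\mathbb C^2$, that equals $u_j:=U_{N_j}$ on the slice $\lambda=\lambda_j$ and $u_0:=U_0$ on the slice $\lambda=0$, and is psh where it is negative.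

**What a maximum requires.** Near $\lambda_j$ try $\max(u_0+c(\lambda),u_j+e_j(\lambda))$, with $u_0+c$ used alone away from the $\lambda_j$. The first thought is $c=|\lambda|$, since $c>0$ off $\lambda=0$ guarantees that $u_0+c<0$ happens only over $D_0$, where $u_0$ is psh. But the pole must lie in $\{U<0\}$, and at $(0,\lambda_j)$ we have $U\ge u_0(0)+c(\lambda_j)=c(\lambda_j)$. So $c(\lambda_j)<0$ is necessary, and $c=|\lambda|$ fails at precisely this point. We must let $c$ dip below zero near each $\lambda_j$, keep it subharmonic, and ensure that wherever $c\le0$ matters, something else keeps $\xi$ inside $D_0$. The dip will be a cut-off logarithm, paid for by the positive Laplacian of $|\lambda|$; the safeguard will be $e_j>\varepsilon_j$ on the transition zone.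

**Step 1: the functions $c$ and $e_j$.** Let $r_j=\lambda_j/8$ and $\Delta_j=\{|\lambda-\lambda_j|<r_j\}$. Then $\overline\Delta_j\subset\{\frac78\lambda_j\le|\lambda|\le\frac98\lambda_j\}$, and since $\frac98\lambda_{j+1}=\frac9{16}\lambda_j<\frac78\lambda_j$, the closures are disjoint. By item 4 of Proposition 6 choose $N_j\ge100$, strictly increasing, with
$$\varepsilon_j:=\sup_{\mathbb C^2}|U_{N_j}-U_0|\le e^{-600}\lambda_j .$$

Let $q(\varrho)=\log\varrho+\frac{1-\varrho^2}2$ for $0<\varrho\le1$, $q(0)=-\infty$, and $q=0$ for $\varrho\ge1$. Since $q'(\varrho)=\frac1\varrho-\varrho\ge0$ on $(0,1]$ and $q(1)=q'(1)=0$, $q$ is $\le0$, nondecreasing, and $C^1$ on $(0,\infty)$. With $\varrho_j=|\lambda-\lambda_j|/r_j$ put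
$$c(\lambda)=|\lambda|+\sum_j\tfrac{\lambda_j}{256}\,q(\varrho_j)\quad(\lambda\neq0),\qquad e_j(\lambda)=4|\lambda-\lambda_j|=\tfrac{\lambda_j}2\varrho_j .$$
The sum is locally finite on $\mathbb C\setminus\{0\}$, and in $\Delta_j$ only its $j$-th term is nonzero.

*$c$ is subharmonic on $\mathbb C\setminus\{0\}$.* Write $\nabla^2$ for the Laplacian in $\lambda$. Off $0$, $\nabla^2|\lambda|=1/|\lambda|$, which on $\Delta_j$ is at least $\frac8{9\lambda_j}>\frac1{2\lambda_j}$. On $\Delta_j$,
$$c=\Big[|\lambda|+\tfrac{\lambda_j}{512}(1-\varrho_j^2)\Big]+\tfrac{\lambda_j}{256}\log\varrho_j .$$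
The bracket is smooth with Laplacian $\frac1{|\lambda|}-\frac{\lambda_j}{512}\cdot\frac4{r_j^2}=\frac1{|\lambda|}-\frac1{2\lambda_j}>0$, and the last term is subharmonic. Across the circles $\partial\Delta_j$ the function $c$ is $C^1$, so its distributional Laplacian has no mass there and is nonnegative. Clearly $e_j$ is subharmonic.

In $\Delta_j$ we have:

* (14a) If $\varrho_j\ge\frac12$: $q(\varrho_j)\ge q(\frac12)>-1$, so $c\ge\frac78\lambda_j-\frac{\lambda_j}{256}>\frac34\lambda_j$; and $e_j\le\frac12\lambda_j$. So $c-e_j\ge\frac14\lambda_j>\varepsilon_j$.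
* (14b) If $\varrho_j\le e^{-512}$: $q(\varrho_j)\le-511.5$, so $c\le\frac98\lambda_j-\frac{511.5}{256}\lambda_j<-\frac12\lambda_j$. So $e_j-c>\frac12\lambda_j>\varepsilon_j$.
* (14c) If $\varrho_j\ge e^{-513}$: $e_j\ge\frac12e^{-513}\lambda_j>\varepsilon_j$.

**Step 2: definition and continuity of $U$.** Put $c(0)=0$ and
$$U(\xi,\lambda)=\begin{cases}u_0(\xi)+c(\lambda),&\lambda\notin\bigcup_j\Delta_j,\\\max\big(u_0(\xi)+c(\lambda),\ u_j(\xi)+e_j(\lambda)\big),&\lambda\in\Delta_j.\end{cases}$$
So $U(\cdot,0)=u_0$. In $\Delta_j$, since $|u_j-u_0|\le\varepsilon_j$: by (14a), $U=u_0+c$ where $\varrho_j\ge\frac12$; by (14b), $U=u_j+e_j$ where $\varrho_j\le e^{-512}$. As $c$ is continuous off $0$ and the $\lambda_j$, $U$ is continuous off $\{\lambda=0\}$. Near $\lambda=0$: if $\lambda\notin\bigcup\Delta_j$, then $|U-u_0|=|\lambda|$. If $\lambda\in\Delta_j$, then $c\le|\lambda|\le\frac98\lambda_j$ and $u_j+e_j\le u_0+\varepsilon_j+\frac12\lambda_j$, so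
$$u_0-\varepsilon_j\le u_j+e_j\le U\le u_0+2\lambda_j .$$
Hence $U(\xi,\lambda)-u_0(\xi)\to0$ uniformly in $\xi$ as $\lambda\to0$, and $U$ is continuous on $\mathbb C^3$.

**Step 3: $U$ is psh on the open set $\{U<0\}$.** We check this near each point $(\xi,\lambda)$ with $U(\xi,\lambda)<0$.

*Case 1: $0\ne\lambda\notin\bigcup\Delta_j$, or $\lambda\in\Delta_j$ with $\varrho_j>\frac12$.* Near the point $U=u_0+c$, and $c(\lambda)>0$ (it is $|\lambda|$, or use (14a)). So $u_0(\xi)<0$, $u_0$ is psh near $\xi$, and $U$ is psh near the point.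

*Case 2: $\varrho_j<e^{-512}$.* Near the point $U=u_j+e_j$ with $e_j\ge0$, so $u_j(\xi)<0$ and $U$ is psh near the point.

*Case 3: $e^{-513}<\varrho_j<1$.* Here both functions may compete. From $u_j(\xi)+e_j(\lambda)\le U<0$ and (14c), $u_j(\xi)<-e_j<-\varepsilon_j$, so also $u_0(\xi)\le u_j(\xi)+\varepsilon_j<0$. Both $u_0+c$ and $u_j+e_j$ are psh near the point, hence so is their maximum.

*Case 4: $\lambda=0$.* In a small ball around the point $U$ is continuous and negative and, by Cases 1–3, psh off the hyperplane $\{\lambda=0\}$. Let $L$ be a complex line.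

If $L\not\subset\{\lambda=0\}$, the restriction of $U$ to $L$ in the ball is continuous, and subharmonic off at most one point $a$. Let $A$ be a closed disc in $L$, inside the ball, with $a$ in its interior, and let $\theta$ be the harmonic function on $A$ with boundary values $U$. For every $\epsilon>0$ the function $U-\theta+\epsilon\log(|\cdot-a|/\operatorname{diam}A)$ is subharmonic in the interior of $A$ minus $a$, tends to $-\infty$ at $a$, and has $\limsup\le0$ at $\partial A$. So it is $\le0$. Letting $\epsilon\to0$, and using continuity at $a$, we get $U\le\theta$ on $A$. Taking $A$ centered at $a$ gives the sub-mean value inequality at $a$. So the restriction is subharmonic.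

If $L\subset\{\lambda=0\}$, the restriction is a locally uniform limit of restrictions to parallel lines not contained in $\{\lambda=0\}$ ($U$ is uniformly continuous on compact sets), hence subharmonic. So $U$ is psh in the ball.

**Step 4: the domain $\Omega$.** First, $\{U<0\}$ is bounded. If $U(\xi,\lambda)<0$ and $\lambda\notin\bigcup\Delta_j$, then $u_0(\xi)<-|\lambda|$, so $|\lambda|<1$; and $u_0(\xi)<0$, because $u_0(\xi)<-|\lambda|\le0$, so $\xi\in D_0$. If $\lambda\in\Delta_j$, then $u_j(\xi)\le u_j(\xi)+e_j(\lambda)<0$, so $\xi\in D_{N_j}$, and $|\lambda|\le\frac98\cdot\frac12<1$. Thus $\{U<0\}\subset\{|x|<2,|y|<2,|\lambda|<1\}$.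

Put $Z_0=(e^{-1},0,0)$. Since $h_0(0)=e^{-1}$, item 2 of Proposition 6 with $\zeta=0$ gives $U(Z_0)=-1$. Let $\Omega$ be the connected component of $\{U<0\}$ containing $Z_0$. A boundary point of the component $\Omega$ cannot lie in the open set $\{U<0\}$, so $U\ge0$ there, and $U\le0$ there by continuity: $U=0$ on $\partial\Omega$. As $U$ is continuous on the compact set $\overline\Omega$, $U|_\Omega\in PSH^-(\Omega)$ tends to $0$ uniformly at $\partial\Omega$. So $\Omega$ is a bounded hyperconvex domain.

**Step 5: discs, poles and the proof of Theorem 4.** Put $b_j=1-\frac1{N_j}$, $B_j(\zeta)=\frac{b_j-\zeta}{1-b_j\zeta}$ and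
$$\Phi_j(\zeta)=\big(h_{N_j}(\zeta),\ \zeta h_{N_j}(\zeta),\ \lambda_j\big),\quad W_j=\Phi_j(b_j)=(0,0,\lambda_j),\quad Z_j=\Phi_j(0)=(b_j^{N_j},0,\lambda_j).$$
Since $(1-\frac1{N_j})^{N_j}\to e^{-1}$, $Z_j\to Z_0$. On the slice $\lambda=\lambda_j$ we have $c=-\infty$ and $e_j=0$, so $U=u_j$ there, and $U\circ\Phi_j=u_j\circ\varphi_{N_j}<0$ by item 3. Now $Z_j\in\Omega$ for large $j$ and $\Phi_j(\mathbb D)$ is connected, so $\Phi_j(\mathbb D)\subset\Omega$ for large $j$. Further $U(W_j)=-45/N_j\to0$, and $U$ is bounded away from $0$ on compact subsets of $\Omega$, so $W_j\to\partial\Omega$.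

Since $\Phi_j-W_j=B_j^{N_j}\,(1,\zeta,0)$ vanishes to order $N_j$ at $b_j$, Lemma 2 gives
$$G_\Omega(\Phi_j(\zeta),W_j)\le N_j\log|B_j(\zeta)|=\log|h_{N_j}(\zeta)|\qquad(\zeta\in\mathbb D).\tag{15}$$
At $\zeta=0$, by (3), $G_\Omega(Z_j,W_j)\le N_j\log(1-\frac1{N_j})\le-1$ for all large $j$. A compact neighborhood of $Z_0$ in $\Omega$ contains $Z_j$ for large $j$, so $G_{W_j}\not\to0$ uniformly on it. This proves Theorem 4. $\blacksquare$

## 8. Higher dimension, sharpness on the discs, and asymmetry

We prove Theorem 5.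

**(a)** The case $n=1$ is Proposition 1, and $n=3$ is Theorem 4. For $n>3$ let $\Omega'=\Omega\times\mathbb D^{n-3}$. It is a bounded domain. The function $\max(U,|\eta_1|-1,\dots,|\eta_{n-3}|-1)$ is negative and psh; it is at least each of its entries, one of which tends to $0$ at any given boundary point, and it extends continuously to the compact closure. So it tends to $0$ uniformly at $\partial\Omega'$, and $\Omega'$ is hyperconvex. If $g$ is a competitor for $G_{\Omega'}(\cdot,(W_j,0))$, then $g(\cdot,0)$ is either $\equiv-\infty$ or a competitor for $G_\Omega(\cdot,W_j)$. Hence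
$$G_{\Omega'}\big((Z_j,0),(W_j,0)\big)\le G_\Omega(Z_j,W_j)\le-1$$
for large $j$, while $(W_j,0)\to\partial\Omega'$ and $(Z_j,0)\to(Z_0,0)\in\Omega'$.

**(b)** The lower bound holds because $\log(|\cdot-W_j|/\operatorname{diam}\Omega)$ is a competitor. The upper bound is (15), since
$$|\Phi_j(\zeta)-W_j|=|h_{N_j}(\zeta)|\sqrt{1+|\zeta|^2}\ge|h_{N_j}(\zeta)| .$$
By (5), $\Phi_j\to\Phi_0:=(h_0(\zeta),\zeta h_0(\zeta),0)$ locally uniformly. By item 2, $U(\Phi_0(\zeta))=|\zeta|^2-1<0$, and $\Phi_0(0)=Z_0$, so by connectedness $\Phi_0(\mathbb D)\subset\Omega$. By (15),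
$$\limsup_jG_\Omega(\Phi_j(\zeta),W_j)\le\log|h_0(\zeta)|=-\operatorname{Re}\frac{1+\zeta}{1-\zeta}=-\frac{1-|\zeta|^2}{|1-\zeta|^2}.$$
Given $m$, choose $\zeta\in(0,1)$ with $\frac{1+\zeta}{1-\zeta}\ge m$ and take for $K_m$ a closed ball in $\Omega$ centered at $\Phi_0(\zeta)$. It contains $\Phi_j(\zeta)$ for large $j$, so $\limsup_j\inf_{K_m}G_{W_j}\le-m$.

**(c)** We have $W_j\to0$, and $0\in\partial\Omega$ because $W_j\in\Omega$ for large $j$ and $U(0)=u_0(0)=0$. Also $Z_j\to Z_0\in\Omega$. By Demailly's result $G_\Omega$ is continuous on $\overline\Omega\times\Omega$ off the diagonal and vanishes on $\partial\Omega\times\Omega$. Hence $G_\Omega(W_j,Z_j)\to G_\Omega(0,Z_0)=0$, while $G_\Omega(Z_j,W_j)\le-1$ for large $j$ by Theorem 4. $\blacksquare$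

**Remark (dimension 2).** Let $E_N$ be the component of $D_N$ containing $\varphi_N(\mathbb D)$. As in Step 4 of Section 7, $U_N=0$ on $\partial E_N$, so $E_N\subset\mathbb C^2$ is a bounded hyperconvex domain with exhaustion function $U_N|_{E_N}$, and $U_N\to U_0$ uniformly on $\mathbb C^2$. The poles satisfy $U_N(0)\to0$, the points $\varphi_N(0)$ tend to $(e^{-1},0)\in D_0$, and Lemma 2 with (3) gives $G_{E_N}(\varphi_N(0),0)\le-1$. This is a statement about a sequence of domains; it does not give a single counterexample domain in $\mathbb C^2$, and none is claimed.
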